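# Noncrossing perfect matchings against triangulations of a planar point set

## 1. The theorem and its first test cases

**Theorem 1.** Let $n$ be even and let $P$ be a set of $n$ points in the plane, no three collinear. Let $\mathrm{pm}(P)$ be the number of noncrossing straight-line perfect matchings of $P$ and $\mathrm{tr}(P)$ the number of triangulations of $P$. Then
$$\mathrm{pm}(P)\le 8\cdot 0.992^{\,n}\cdot \mathrm{tr}(P).$$

Let us unpack the terms. A *noncrossing geometric graph* on $P$ has vertex set $P$, its edges are straight segments between points of $P$, and two edges meet only at common endpoints. A *perfect matching* here means a noncrossing geometric graph in which every point has exactly one edge. A *triangulation* of $P$ is a maximal noncrossing geometric graph: no further segment can be added. All point sets below are in *general position* (no three points collinear). We treat matchings and triangulations as sets of edges.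

The question, posed in "Computational Geometry Column 61", is whether there are constants $c<1$ and $C$, independent of $P$, with $\mathrm{pm}(P)\le C c^n\,\mathrm{tr}(P)$ for every $P$. Theorem 1 says yes, with $c=0.992$ and $C=8$. What matters is uniformity: the same $c$ and $C$ serve all point sets.

**Four points.** If the four points are in convex position, there are two noncrossing perfect matchings and two triangulations. If one point lies inside the triangle of the other three, then no two of the six segments cross. So there is exactly one triangulation, namely all of $K_4$, and all three perfect matchings of $K_4$ are noncrossing. Thus $\mathrm{pm}=3>1=\mathrm{tr}$. In particular the constant $C$ cannot be dropped.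

**Convex position.** Let $C_j=\frac1{j+1}\binom{2j}{j}$ be the Catalan numbers. Two textbook facts: $2j$ points in convex position have $C_j$ noncrossing perfect matchings, and a convex $(j+2)$-gon has $C_j$ triangulations. Since $\binom{2j}j$ is the largest of the $2j+1$ binomial coefficients $\binom{2j}{i}$, which sum to $4^j$,
$$\frac{4^j}{(2j+1)(j+1)}\le C_j\le 4^j. \tag{1}$$
So for convex position $\mathrm{pm}(P)=C_{n/2}\le 2^n$, while $\mathrm{tr}(P)=C_{n-2}\ge 4^{n-2}/((2n-3)(n-1))$. The ratio is at most $16(2n-3)(n-1)\,2^{-n}$: matchings are rarer by a factor of about $2^n$.

**Six points where matchings win.** Take a triangle $a_1a_2a_3$ and three interior points, with $b_1,b_2,b_3$ very close to the midpoints of $a_1a_2$, $a_2a_3$, $a_3a_1$. Section 12 works out this configuration in general. For these six points it gives $\mathrm{pm}=11$ and $\mathrm{tr}=4$. So the inequality is not a triviality in which triangulations always win, and an exponential gain has to come from large $n$.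

The case $n=2$ of Theorem 1 holds because $\mathrm{pm}=\mathrm{tr}=1$ and $8\cdot0.992^2>1$. **From now on $n\ge3$ in all proofs.** Throughout, $\log$ is the natural logarithm, and we use $\log2=0.693147\ldots$ and $\log3=1.098612\ldots$.

## 2. Edge counts and flips in a triangulation

Let $h$ be the number of points of $P$ on the convex hull, so $h\ge3$. We recall the standard structure of a triangulation $T$ of $P$. No segment crosses a hull edge, so by maximality $T$ contains all $h$ hull edges. All bounded faces of $T$ are triangles. If $T$ has $E$ edges and $f$ bounded faces, then Euler's formula gives $n-E+(f+1)=2$, and counting edge sides gives $3f+h=2E$. Eliminating $f$,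
$$E=3n-3-h. \tag{2}$$
Of these, $h$ are hull edges and $3n-3-2h$ are *interior* edges. All triangulations of $P$ have the same number of edges. Consequently a noncrossing graph with $3n-3-h$ edges is a triangulation.

**Definition.** An interior edge $uv$ of $T$ lies in two triangles $uvx$ and $uvy$, on opposite sides of it. The edge is *flippable* if the quadrilateral $uxvy$ is convex. *Flipping* $uv$ means replacing it by $xy$. The result is noncrossing with the same number of edges, so it is again a triangulation, a *flip-neighbour* of $T$. Write $F(T)$ for the set of flippable edges and $F=|F(T)|$.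

Different flippable edges give different flip-neighbours, since flipping $e$ removes exactly $e$. The relation is symmetric. Two examples: in a convex quadrilateral the two triangulations are flip-neighbours of each other. For a triangle with one interior point $v$, the unique triangulation has three interior edges, all at $v$, and none is flippable. So $F=0$.

## 3. Counting pairs $M\subset T$

Every noncrossing perfect matching $M$ extends to a maximal noncrossing graph. So the set
$$\mathcal A_M=\{T: T \text{ a triangulation of } P,\ M\subset T\}$$
is nonempty. Let $\mathrm{pm}(T)$ be the number of perfect matchings contained in $T$. Then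
$$\sum_M|\mathcal A_M|=\sum_T\mathrm{pm}(T). \tag{3}$$
The sensible first plan is to bound both sides by worst cases. Show that every $M$ lies in at least $A_{\min}$ triangulations and every $T$ contains at most $B_{\max}$ matchings; then $\mathrm{pm}(P)\le (B_{\max}/A_{\min})\,\mathrm{tr}(P)$. For this we need three tools: a way to show that $\mathcal A_M$ is large (Section 4), a way to bound the matchings in a planar graph (Section 5), and a lower bound on the number of flippable edges (Section 6). In Section 7 we run the plan and see by how much it fails. The same tools then serve the proof that works.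

## 4. A set of triangulations with large flip degrees is large

This section turns local freedom, the possible flips, into a count.

**Lemma 1.** Let $\mathcal A$ be a nonempty set of triangulations of $P$. For $T\in\mathcal A$ let $\deg_{\mathcal A}(T)$ be the number of flip-neighbours of $T$ that lie in $\mathcal A$. Then
$$\sum_{T\in\mathcal A}2^{-\deg_{\mathcal A}(T)}\ge1.$$

Example: a convex pentagon has five triangulations, each with two flippable edges, and the sum over all of them is $5/4$.

*Proof.* Induction on $|\mathcal A|$. If $|\mathcal A|=1$, the only degree is $0$ and the sum is $1$.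

Let $|\mathcal A|\ge2$. Two different members have the same number of edges, so some edge $e$ lies in one and not in the other. Put $\mathcal A_1=\{T\in\mathcal A:e\in T\}$ and $\mathcal A_0=\mathcal A\setminus\mathcal A_1$. Both are nonempty and smaller than $\mathcal A$. We claim that each member of one part has at most one flip-neighbour in the other part.

Let $T\in\mathcal A_1$. A flip-neighbour of $T$ in $\mathcal A_0$ does not contain $e$, so it arises by flipping $e$. There is at most one such triangulation.

Let $T'\in\mathcal A_0$, and suppose it has a flip-neighbour $T=(T'\setminus\{e'\})\cup\{e\}$ in $\mathcal A_1$. As $T$ is noncrossing, $e$ crosses no edge of $T'$ other than possibly $e'$. As $T'$ is maximal and does not contain $e$, the segment $e$ crosses some edge of $T'$. Hence $e'$ is the only edge of $T'$ crossing $e$. So $T'$ and $e$ determine $e'$, and hence $T$.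

Therefore $\deg_{\mathcal A}(T)\le\deg_{\mathcal A_i}(T)+1$ for $T\in\mathcal A_i$, and by induction
$$\sum_{T\in\mathcal A}2^{-\deg_{\mathcal A}(T)}\ge\frac12\sum_{T\in\mathcal A_1}2^{-\deg_{\mathcal A_1}(T)}+\frac12\sum_{T\in\mathcal A_0}2^{-\deg_{\mathcal A_0}(T)}\ge\frac12+\frac12=1.\qquad\square$$

**Flip degrees inside $\mathcal A_M$.** Let $T\in\mathcal A_M$. The flip-neighbours of $T$ inside $\mathcal A_M$ are exactly those obtained by flipping a flippable edge not in $M$. So
$$\deg_{\mathcal A_M}(T)=F-|M\cap F(T)|. \tag{4}$$

## 5. Weighted matchings in a planar graph

We need an upper bound for the number of perfect matchings of a planar graph, and we need it with edge weights.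

Recall that for a skew-symmetric matrix $K$ of even size, the Pfaffian $\mathrm{Pf}\,K$ is a signed sum over the perfect matchings of the index set, the term of a matching being $\pm\prod K_{uv}$ over its pairs, and $\det K=(\mathrm{Pf}\,K)^2$. Kasteleyn's theorem (P. W. Kasteleyn, *Graph theory and crystal physics*, 1967) says that every planar graph has a *Pfaffian orientation*: one can choose the signs of the entries $K_{uv}=\pm w_{uv}$ on edges, keeping $K$ skew-symmetric and $0$ elsewhere, so that all nonzero terms of the Pfaffian have the same sign. Hadamard's inequality says that $|\det K|$ is at most the product of the Euclidean norms of the rows.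

**Lemma 2.** Let $G$ be a planar graph with an even number of vertices and edge weights $w_e>0$. Then
$$\sum_M\prod_{e\in M}w_e\le\prod_v\Big(\sum_{e\ni v}w_e^2\Big)^{1/4},$$
where $M$ ranges over the perfect matchings of $G$.

*Proof.* Take $K$ from Kasteleyn's theorem. All terms have the same sign, so $|\mathrm{Pf}\,K|=\sum_M\prod_{e\in M}w_e$. Row $v$ of $K$ has norm $\|K_v\|=(\sum_{e\ni v}w_e^2)^{1/2}$. By Hadamard,
$$\Big(\sum_M\prod_{e\in M}w_e\Big)^2=(\mathrm{Pf}\,K)^2=\det K\le\prod_v\|K_v\|=\prod_v\Big(\sum_{e\ni v}w_e^2\Big)^{1/2}.$$
Take square roots. $\square$

Example: for $K_4$ with unit weights, the Pfaffian is $K_{12}K_{34}-K_{13}K_{24}+K_{14}K_{23}$. With $K_{13}=-1$ and the other five entries above the diagonal equal to $1$, it equals $3$, the number of perfect matchings. The right side of Lemma 2 is $(3^{1/4})^4=3$. So here the lemma is an equality.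

## 6. Flippable edges and interior vertices of degree three

By (4), flips are plentiful when $F$ is large. We now see that the only obstruction to $F$ being about $n$ is the presence of interior vertices of degree $3$.

**Lemma 3.** Let $T$ be a triangulation of $P$, let $A$ be the set of interior vertices of $T$ (those not on the hull) that have degree $3$, and let $a=|A|$.

1. No two vertices of $A$ are adjacent in $T$, and no edge incident to $A$ is flippable.
2. $F\ge n-3-a$.

*Proof.* Let $v$ be an interior vertex, with incident edges $e_1,\dots,e_d$ in cyclic order. Let $\theta_i$ be the angle between $e_i$ and $e_{i+1}$ (indices mod $d$). Each $\theta_i$ is an angle of a triangular face, so $\theta_i\in(0,\pi)$, and $\sum_i\theta_i=2\pi$. Hence $d\ge3$.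

*Part 1.* Let $d=3$. Then $\theta_{i-1}+\theta_i=2\pi-\theta_{i+1}>\pi$ for each $i$. This sum is the angle at $v$ of the quadrilateral formed by the two triangles at $e_i$. So that quadrilateral is not convex, and $e_i$ is not flippable. Also, since all three angles between consecutive neighbours are less than $\pi$, the point $v$ lies in the interior of the triangle spanned by its three neighbours.

Suppose that $p,p'\in A$ are adjacent. The edge $pp'$ is interior; let $x,y$ be the apices of the two triangles at it. Both $p$ and $p'$ have degree $3$, so the neighbours of $p$ are exactly $p',x,y$ and those of $p'$ are exactly $p,x,y$. Hence $p$ lies in the interior of the triangle $xyp'$, and $p'$ lies in the interior of the triangle $xyp$. The first statement says that the triangle $xyp$ has strictly smaller area than $xyp'$, and the second says the reverse. This is a contradiction.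

*Part 2.* We count the non-flippable interior edges by charging each to an endpoint. Let $uv$ be an interior edge that is not flippable, with adjacent triangles $uvx$ and $uvy$. The angles of the quadrilateral $uxvy$ at $x$ and $y$ are angles of triangles, so less than $\pi$. Since the quadrilateral is not convex, its angle at $u$ or at $v$ is at least $\pi$; it is not equal to $\pi$, as otherwise $x$, $y$ and that endpoint would be collinear. Charge the edge to an endpoint where the angle exceeds $\pi$. This endpoint is an interior vertex, because the total angle of $T$ at a hull vertex is less than $\pi$.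

In the notation above, $e_i$ can be charged to $v$ only if $\theta_{i-1}+\theta_i>\pi$. Suppose that $e_i$ and $e_j$ are both charged to $v$ and are distinct and not cyclically consecutive. Then $\theta_{i-1},\theta_i,\theta_{j-1},\theta_j$ are four different angles at $v$ with sum greater than $2\pi$, which is impossible. So the edges charged to $v$ are pairwise cyclically consecutive. There are at most $3$ of them if $d=3$ and at most $2$ if $d\ge4$.

There are $n-h$ interior vertices, of which $a$ have degree $3$. So at most $3a+2(n-h-a)$ interior edges are not flippable, and
$$F\ge(3n-3-2h)-3a-2(n-h-a)=n-3-a.\qquad\square$$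

Example: for the triangle with one interior point, $n=4$, $a=1$ and $F=0=n-3-a$.

**How large can $a$ be?** Take a triangulation of $N$ points with triangular hull; it has $2N-5$ bounded faces. Insert one generic point into each bounded face and join it to the three corners. The new triangulation has $n=3N-5$ points. Old interior vertices double their degree, so $A$ is exactly the set of inserted points, and $a=2N-5$, about $2n/3$.

## 7. Worst case against worst case: $6^{1/4}$ versus $2^{1/2}$

We run the plan of Section 3. The lower bound on $|\mathcal A_M|$ is a result of its own.

**Theorem 4.** Every noncrossing perfect matching $M$ of $P$ is contained in at least $2^{n/2-3}$ triangulations, and the base $2^{1/2}$ cannot be improved.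

(We number the results so that Theorems 2 and 3, which refine Theorem 1, follow its proof.)

*Proof.* For $n=2$ the bound is less than $1$. Let $n\ge4$ and $T\in\mathcal A_M$. By Lemma 3(1), $A$ is independent in $T$, so exactly $a$ edges of $M$ touch $A$, one for each vertex of $A$, and none of them is flippable. As $|M|=n/2$, we get $|M\cap F(T)|\le\frac n2-a$. By (4) and Lemma 3(2),
$$\deg_{\mathcal A_M}(T)\ge(n-3-a)-\Big(\frac n2-a\Big)=\frac n2-3.$$
Lemma 1 gives $1\le\sum_{T\in\mathcal A_M}2^{-\deg_{\mathcal A_M}(T)}\le|\mathcal A_M|\,2^{-(n/2-3)}$.

For sharpness of the base, let $p_1,\dots,p_n$ be in convex position, in this cyclic order, and let $M=\{p_ip_{n+1-i}:1\le i\le n/2\}$. The edges of $M$ cut the polygon into the $\frac n2-1$ convex quadrilaterals $p_ip_{i+1}p_{n-i}p_{n+1-i}$. A triangulation containing $M$ chooses one of two diagonals in each. So $M$ lies in exactly $2^{n/2-1}$ triangulations. $\square$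

For the other side of (3), Lemma 2 with unit weights, the inequality of arithmetic and geometric means, and (2) give
$$\mathrm{pm}(T)\le\prod_v\deg(v)^{1/4}\le\Big(\frac{2E}{n}\Big)^{n/4}<6^{n/4}.$$
Putting both into (3), we get
$$\mathrm{pm}(P)\le 8\,\Big(\frac{6^{1/4}}{2^{1/2}}\Big)^{n}\mathrm{tr}(P)=8\,\Big(\frac32\Big)^{n/4}\mathrm{tr}(P),$$
and $(3/2)^{1/4}>1.1$. The plan stops here: the base is on the wrong side of $1$, and by Theorem 4 the lower bound on $|\mathcal A_M|$ cannot supply a better base.

What has been thrown away? In the sharp example of Theorem 4 with $n\ge4$, all interior edges of $M$ are flippable in $T$, so $M$ blocks $\frac n2-2$ flips of each $T\supset M$. A matching which uses fewer flippable edges has larger flip degrees. So we should not replace $2^{-\deg_{\mathcal A_M}(T)}$ by its worst value. We should carry it along, pair by pair.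

## 8. One weight for each pair $(M,T)$

We insert Lemma 1 into the count before any worst case is taken. By Lemma 1 and (4),
$$\mathrm{pm}(P)=\sum_M1\le\sum_M\sum_{T\in\mathcal A_M}2^{-F+|M\cap F(T)|}=\sum_TS(T),\qquad S(T):=2^{-F}\sum_{M\subset T}2^{|M\cap F(T)|}. \tag{5}$$
So Theorem 1 follows once $S(T)\le8\cdot0.992^n$ for every single triangulation $T$. The inner sum is a weighted count of perfect matchings of a planar graph in which flippable edges have weight $2$. Lemma 2 was stated with weights for this reason.

**The direct estimate.** Give weight $2$ to the edges of $F(T)$ and weight $1$ to all others. The sum over $v$ of the squared row norms is $8F+2(E-F)=2E+6F\le 6n+6F$. Lemma 2 and the arithmetic-geometric mean inequality give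
$$S(T)\le2^{-F}\Big(6+\frac{6F}n\Big)^{n/4}. \tag{6}$$
The logarithm of the right side has derivative $\frac1{4(1+F/n)}-\log2<0$ in $F$, so many flippable edges help. If $a=0$, then $F\ge n-3$, and (6) gives
$$S(T)\le2^{-(n-3)}\cdot12^{n/4}=8\Big(\frac34\Big)^{n/4}.$$
Here $(3/4)^{1/4}<0.931$: for triangulations without interior vertices of degree $3$ we are done, with room to spare.

**Where it breaks.** In general we only know $F\ge n-3-a$. If $F$ were $n/2$, which Lemma 3 permits once $a\ge\frac n2-3$, the right side of (6) would be $2^{-n/2}9^{n/4}=(9/4)^{n/4}$, which is exponentially large. Look now at the triangulations with $a=2N-5$ and $n=3N-5$ from the end of Section 6. There Lemma 3 guarantees only $F\ge N-3$, about $n/3$, and at $F=n/3$ the right side of (6) is $2^{-n/3}8^{n/4}=2^{5n/12}$. But for $N>5$ such a $T$ has no perfect matching at all: $A$ is independent and contains more than half of the points. So $S(T)=0$. The estimate (6) does not see that the vertices of $A$ must be matched to distinct vertices outside $A$.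

**The way past.** Since $A$ is independent, every perfect matching in $T$ has exactly $a$ edges at $A$. If we multiply the weights of all edges at $A$ by $\sqrt u$, then every matching gains the same known factor $u^{a/2}$, so we may divide it out again. The sum over matchings has not changed, but the bound from Lemma 2 has. The parameter $u$ is ours to choose. A vertex of $A$ has squared row norm $3$ before the change, and up to three heavier edges leave it; the rescaling balances the row norms inside and outside $A$.

## 9. Rescaling at the degree-three vertices: proof of Theorem 1

Let $n\ge3$ (even or odd; parity enters only through the existence of perfect matchings) and fix $u\ge1$ and a triangulation $T$.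

**Step 1: the weights.** This step sets up the rescaled count. Put
$$w_e=2\ \text{ for } e\in F(T),\qquad w_e=\sqrt u\ \text{ for } e \text{ incident to } A,\qquad w_e=1\ \text{ otherwise.}$$
By Lemma 3(1) the first two classes are disjoint, so this is well defined. Let $X_v=\sum_{e\ni v}w_e^2$ and
$$B_u(T):=2^{-F}u^{-a/2}\prod_vX_v^{1/4}. \tag{7}$$
If $n$ is even, every perfect matching $M\subset T$ has exactly $a$ edges at $A$, so $\prod_{e\in M}w_e=u^{a/2}\,2^{|M\cap F(T)|}$, and Lemma 2 gives
$$S(T)=2^{-F}u^{-a/2}\sum_{M\subset T}\prod_{e\in M}w_e\le B_u(T). \tag{8}$$

**Step 2: the row norms.** To bound the product in (7) we need the $X_v$ on $A$ individually and outside $A$ on average. For $v\in A$ we have $X_v=3u$. For the vertices outside $A$ we sum. There are $3a$ edges at $A$, each with exactly one endpoint outside $A$, so they contribute $3ua$. The $F$ flippable edges have both endpoints outside $A$ and contribute $2\cdot4$ each. The remaining $E-3a-F$ edges also have both endpoints outside $A$ and contribute $2$ each. With $E=3n-3-h$,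
$$\sum_{v\notin A}X_v=3ua+8F+2(E-3a-F)\le6F+6n-2h+(3u-6)a. \tag{9}$$

**Step 3: linearize.** We want a bound linear in $F$, $n$, $h$ and $a$, so we replace $\log$ by a tangent line. We touch at $3u$, the value that $X_v$ takes on $A$: for $X>0$,
$$\log X\le\log(3u)+\frac X{3u}-1.$$
Apply this for $v\notin A$ and use (9):
$$\log B_u(T)\le-\frac a2\log u+\frac a4\log(3u)+\frac{n-a}4\big(\log(3u)-1\big)+\frac{6F+6n-2h+(3u-6)a}{12u}-F\log2. \tag{10}$$

**Step 4: eliminate $F$.** The coefficient of $F$ in (10) is $\frac1{2u}-\log2$. It is negative, since $\frac1{2u}\le\frac12<\log2$. By Lemma 3(2), $F\ge n-a-3$, so the right side of (10) only grows if we replace $F$ by $n-a-3$. Then $F$ contributes $\big(\frac1{2u}-\log2\big)(n-a)$ and the constant $3\big(\log2-\frac1{2u}\big)\le\log8$. We collect terms.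

The coefficient of $n$ is
$$\frac14\big(\log(3u)-1\big)+\frac1{2u}+\frac1{2u}-\log2 .$$
The coefficient of $a$ is
$$-\frac12\log u+\frac14\log(3u)-\frac14\big(\log(3u)-1\big)+\frac{3u-6}{12u}-\frac1{2u}+\log2=-\frac12\log u+\frac14+\frac14-\frac1{2u}-\frac1{2u}+\log2 .$$
The coefficient of $h$ is $-\frac{2}{12u}$. Hence, for every $u\ge1$ and every triangulation $T$,
$$\log B_u(T)\le\log8+\alpha(u)\,n+\beta(u)\,a-\frac h{6u}, \tag{11}$$
$$\alpha(u)=\frac14\big(\log(3u)-1\big)+\frac1u-\log2,\qquad\beta(u)=\frac12-\frac12\log u-\frac1u+\log2 .$$

**Step 5: choose $u$.** We need $\alpha(u)<0$, and $\beta(u)\le0$ to be safe for all $a$. Since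
$$\alpha'(u)=\frac{u-4}{4u^2},\qquad\beta'(u)=-\frac{u-2}{2u^2},$$
the choice $u=4$ minimizes $\alpha$ and gives $\alpha(4)=\frac14\log\frac34$, the value met in Section 8 for $a=0$. But $\beta(4)=\frac14>0$. Increasing $u$ beyond $4$ lowers $\beta$ and raises $\alpha$. At $u=9$ both are negative:
$$\beta(9)=\frac12-\log\frac32-\frac19<-0.016,\qquad\alpha(9)=\frac14(3\log3-1)+\frac19-\log2<-0.00807 .$$
(Numerically, $\beta(9)=-0.01657\ldots$ and $\alpha(9)=-0.008076\ldots$.)

**Step 6: conclude.** By (8) and (11) with $u=9$, we have $S(T)\le8e^{-0.00807\,n}\le8\cdot0.992^n$ for every triangulation $T$ of $P$, since $e^{-0.00807}<0.992$. Summing over $T$ in (5) gives $\mathrm{pm}(P)\le8\cdot0.992^n\,\mathrm{tr}(P)$. This proves Theorem 1. $\blacksquare$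

## 10. The smallest $u$ with $\beta(u)\le0$, and the hull term

In Step 5 we overshot: at $u=9$ the coefficient $\beta$ is strictly negative. Stopping where $\beta$ vanishes, and keeping the term in $h$, gives a stronger statement.

**Theorem 2.** Let $u^*>2$ be the unique root in $(2,\infty)$ of $\log u+\frac2u=1+2\log2$, and let $c^*=(3/4)^{1/4}e^{1/(2u^*)}$. Then, for every even $n$ and every $n$-point set $P$ in general position,
$$\mathrm{pm}(P)\le8\,(c^*)^n\,e^{-h/(6u^*)}\,\mathrm{tr}(P),\qquad c^*<0.9863,\quad e^{-1/(6u^*)}<0.981 .$$

*Proof.* First we locate the root. The function $\log u+\frac2u$ has derivative $\frac{u-2}{u^2}>0$ for $u>2$. It equals $1+\log2<1+2\log2$ at $u=2$ and tends to infinity. So the root exists and is unique. The function equals $2.38610\ldots$ at $8.62$ and $2.38699\ldots$ at $8.63$, while $1+2\log2=2.38629\ldots$. Hence $8.62<u^*<8.63$.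

Next we evaluate (11) at $u^*$. We have $\beta(u)=\frac12\big(1+2\log2-\log u-\frac2u\big)$, so $\beta(u^*)=0$. Substituting $\log u^*=1+2\log2-\frac2{u^*}$,
$$\alpha(u^*)=\frac14\log3+\frac14+\frac12\log2-\frac1{2u^*}-\frac14+\frac1{u^*}-\log2=\frac14\log\frac34+\frac1{2u^*}=\log c^* .$$
As $u^*>8.62$, this is less than $-0.07192+0.05801<-0.0139$, so $c^*<e^{-0.0139}<0.9863$. As $u^*<8.63$, we have $\frac1{6u^*}>0.0193$, and $e^{-0.0193}<0.981$.

For $n\ge4$, combine (5), (8) and (11) with $u=u^*$. For $n=2$ we have $h=2$, and the right side exceeds $1$, since $c^*>(3/4)^{1/4}$ and $e^{-2/(6u^*)}>0.9$. $\square$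

**Remark.** Could one do better in (11) by letting $u$ depend on $a/n$? Not in the worst case. Write $a=xn$ with $0\le x<\frac12$. The function $\alpha(u)+x\beta(u)$ has derivative $\frac{(1-2x)u-4(1-x)}{4u^2}$, so its minimum is at $u=\frac{4(1-x)}{1-2x}$. For $x=\frac{u^*-4}{2(u^*-2)}$ this is $u=u^*$, where the value is $\alpha(u^*)$. So for this $x$ no choice of $u$ in (11) beats $\log c^*$ as the exponent per point. The remark concerns the bound (11) only.

## 11. Matchings that miss a few points

The bound (11) is about $B_u(T)$ and does not mention matchings. So a small number of unmatched points costs little.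

**Theorem 3.** For every $n$ (even or odd) and every $n$-point set $P$ in general position, the number of noncrossing matchings of $P$ leaving at most $n/1000$ points unmatched is at most $8\cdot0.9953^n\,\mathrm{tr}(P)$.

*Proof.* For $n\le2$ a counted matching leaves no point unmatched. For $n=1$ there is none, and for $n=2$ there is one, while $8\cdot0.9953^2>1$. Let $n\ge3$ and $\delta=10^{-3}$.

*Reduction to one triangulation and one set of unmatched points.* Formula (4), Lemma 1 and the interchange of sums in (5) use only that $M$ is a noncrossing graph. So the number of matchings in question is at most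
$$\sum_T2^{-F}\sum_{Q:\,|Q|\le\delta n}\ \sum_{M}2^{|M\cap F(T)|},$$
where the inner sum is over matchings $M\subset T$ that cover exactly $P\setminus Q$.

*The inner sum.* Fix $T$ and $Q$ with $|Q|=k$. We may assume $n-k$ is even, as otherwise the sum is empty. The matchings $M$ are the perfect matchings of the planar graph $T-Q$, which is nonempty since $k\le\delta n<n$. Use the weights of Section 9, defined from $T$. As $A$ is independent, $M$ has exactly $a-|A\cap Q|$ edges at $A$. Passing from $T$ to $T-Q$ does not increase any $X_v$, so by Lemma 2, and since $u\ge1$,
$$\sum_M2^{|M\cap F(T)|}\le u^{-(a-|A\cap Q|)/2}\prod_{v\notin Q}X_v^{1/4}\le u^{k/2}\cdot u^{-a/2}\prod_{v}X_v^{1/4}.$$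
In the last step we used $|A\cap Q|\le k$ and $X_v\ge1$: every vertex of $T$ has an edge, and all weights are at least $1$. Together with the factor $2^{-F}$, each pair $(T,Q)$ contributes at most $u^{k/2}B_u(T)$.

*The number of sets $Q$.* Let $H(\delta)=-\delta\log\delta-(1-\delta)\log(1-\delta)$. Since $\frac\delta{1-\delta}<1$,
$$1\ge\sum_{k\le\delta n}\binom nk\delta^k(1-\delta)^{n-k}\ge\sum_{k\le\delta n}\binom nk\,\delta^{\delta n}(1-\delta)^{n-\delta n}=e^{-nH(\delta)}\sum_{k\le\delta n}\binom nk .$$
So there are at most $e^{nH(\delta)}$ sets $Q$, and $H(10^{-3})=0.007907\ldots<0.00791$.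

*Numbers.* Take $u=8.63$. Then $\beta(u)<-0.0003$ and $\alpha(u)<-0.0138$ (numerically, $\beta=-0.00034\ldots$ and $\alpha=-0.013808\ldots$), so (11) gives $B_u(T)\le8e^{-0.0138n}$. Also $u^{k/2}\le e^{n\frac\delta2\log8.63}$ with $\frac\delta2\log8.63<0.00108$. The count is therefore at most
$$8\exp\big(n(-0.0138+0.00791+0.00108)\big)\,\mathrm{tr}(P)\le8e^{-0.0048n}\,\mathrm{tr}(P)\le8\cdot0.9953^n\,\mathrm{tr}(P).\qquad\square$$

## 12. The double circle: a lower limit for the base

How small could $c$ be? We compute both counts for one family of point sets, which contains the six-point example of Section 1.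

**Theorem 5.** Any $c$ for which $\mathrm{pm}(P)\le C c^n\,\mathrm{tr}(P)$ holds for all $P$, with some constant $C$, satisfies
$$c\ge\sqrt{(1+\sqrt2)/6}=0.6343\ldots$$

*Proof.* Let $m\ge3$ and $n=2m$. Let $a_1\dots a_m$ be a regular $m$-gon. For each $i$ (indices mod $m$) let $b_i$ be a point in the interior of the polygon, very close to the midpoint of $a_ia_{i+1}$, chosen so that no three of the points are collinear. This is possible: choose the $b_i$ one after the other, each time avoiding finitely many lines. Let $P$ be the resulting set. Its hull is the $m$-gon, so $h=m$. Use the cyclic order $a_1,b_1,a_2,b_2,\dots,a_m,b_m$. Two vertex-disjoint segments *alternate* if the endpoints of one separate the endpoints of the other in this order.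

**Step 1: which segments cross.** We show that two vertex-disjoint segments of $P$ cross if and only if they alternate, except that $a_ia_{i+1}$ and $b_ix$ alternate and do not cross.

First place each $b_i$ exactly at the midpoint. All points are then on the boundary of the polygon. A line containing three of them contains a side, so the only collinear triples are $a_i,b_i,a_{i+1}$. If $p,q$ do not lie on a common side, the line $pq$ strictly separates the points in one open arc between $p$ and $q$ from those in the other.

*Alternating pairs.* Let $pq$ and $rs$ alternate. If $p,q$ lie on a common side, then $\{p,q\}$ is not a cyclically adjacent pair such as $\{a_i,b_i\}$ or $\{b_i,a_{i+1}\}$, since those alternate with nothing. So $pq=a_ia_{i+1}$, and one of the open arcs contains only $b_i$, so $rs=b_ix$. This is the exceptional pair. The same holds with the roles exchanged. In all other cases neither segment lies in a side, so each line strictly separates the endpoints of the other segment, and the segments cross properly.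

*Non-alternating vertex-disjoint pairs.* If $p,q$ are not on a common side, then $r,s$ lie strictly on one side of the line $pq$, and the segments are disjoint. The same holds if $r,s$ are not on a common side. If both segments lie in sides, these are two different sides, since one side carries only three points. Two different sides meet at most in a corner of the polygon. A segment inside a side contains such a corner only as an endpoint, and there is no common endpoint. So the segments are disjoint.

Proper crossing and disjointness both persist when the $b_i$ move by a small amount. This settles all pairs but the exceptional ones. After the move, $a_ia_{i+1}$ is a hull edge of $P$, and nothing crosses a hull edge.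

**Step 2: triangulations.** We show $\mathrm{tr}(P)\le12^m/16$. The $m$ hull edges and the $2m$ edges $a_ib_i$, $b_ia_{i+1}$ are crossed by nothing, so they belong to every triangulation. By (2) a triangulation has $6m-3-m=5m-3$ edges, so $2m-3$ edges remain. By Step 1, viewed in a convex $2m$-gon with our cyclic order, these are $2m-3$ pairwise noncrossing diagonals, that is, a triangulation of the convex $2m$-gon, and none of them is an ear diagonal $a_ia_{i+1}$. Conversely, a triangulation of the convex $2m$-gon without ear diagonals $a_ia_{i+1}$ gives, with the $3m$ forced edges, a noncrossing graph on $P$ with $5m-3$ edges, hence a triangulation. So $\mathrm{tr}(P)$ is the number of triangulations of a convex $2m$-gon that avoid the $m$ diagonals $a_ia_{i+1}$.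

Any $k$ of these diagonals are pairwise noncrossing, and cutting off their ears leaves a convex $(2m-k)$-gon, which has $C_{2m-k-2}$ triangulations. By inclusion-exclusion,
$$\mathrm{tr}(P)=\sum_{k=0}^m(-1)^k\binom mkC_{2m-k-2}. \tag{12}$$
For $m=3$ this is $14-15+6-1=4$. By hand: with all three of $b_1b_2,b_2b_3,b_3b_1$ there is one triangulation, and with exactly one of $a_1b_2,a_2b_3,a_3b_1$ (any two of these alternate) the two remaining diagonals are forced. This makes $1+3=4$.

To bound the alternating sum we use the moment formula
$$C_j=\int_0^4x^j\,d\mu(x),\qquad d\mu(x)=\frac1{2\pi}\sqrt{\frac{4-x}x}\,dx .$$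
To check it, substitute $x=4\cos^2\varphi$. The integral becomes $\frac4\pi4^j\int_0^{\pi/2}\cos^{2j}\varphi\,\sin^2\varphi\,d\varphi=\frac4\pi4^j(I_j-I_{j+1})$ with $I_j=\int_0^{\pi/2}\cos^{2j}\varphi\,d\varphi=\frac\pi2\binom{2j}j4^{-j}$. Since $I_{j+1}=\frac{2j+1}{2j+2}I_j$, this equals $\frac4\pi4^j\cdot\frac{I_j}{2j+2}=\frac1{j+1}\binom{2j}j=C_j$. For $j=0$ we see that $\mu$ is a probability measure. Now (12) becomes
$$\mathrm{tr}(P)=\int_0^4x^{m-2}\sum_{k=0}^m(-1)^k\binom mkx^{m-k}\,d\mu(x)=\int_0^4x^{m-2}(x-1)^m\,d\mu(x)\le4^{m-2}3^m=\frac{12^m}{16},$$
because $|x-1|\le3$ on $[0,4]$.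

**Step 3: matchings, exact count.** Let $N(m,k)$ be the number of sets of $k$ pairwise disjoint edges of the cycle $a_1\dots a_m$. We show
$$\mathrm{pm}(P)=\sum_kN(m,k)\,C_{m-k}. \tag{13}$$
Classify the matchings by the set of hull edges they use. Given $k$ disjoint hull edges, which cross nothing, the remaining $2m-2k$ points must be matched without crossings and without hull edges. By Step 1, non-hull segments cross exactly if they alternate. So we need the noncrossing matchings of $2m-2k$ points in convex position that use no $a_ia_{i+1}$. The last condition holds automatically: all $b_i$ are still present, so if $a_ia_{i+1}$ were an edge, then the edge at $b_i$ would alternate with it, which convex position forbids. Hence there are $C_{m-k}$ choices.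

For $m=3$, formula (13) gives $C_3+3C_2=5+6=11$.

**Step 4: matchings, lower bound.** By (1) and $m-k\le m$, we have $C_{m-k}\ge\frac{4^{m-k}}{(2m+1)(m+1)}$, so it remains to evaluate $\sum_kN(m,k)4^{m-k}$. We use the Lucas identity: for all $s,p$,
$$\sum_kN(m,k)\,s^{m-2k}p^k=\lambda_1^m+\lambda_2^m,\qquad\lambda_1+\lambda_2=s,\quad\lambda_1\lambda_2=-p. \tag{14}$$
To prove it, consider the matrix with rows $(s,\,p)$ and $(1,\,0)$. Its trace is $s$ and its determinant is $-p$, so its eigenvalues are $\lambda_1,\lambda_2$, and the trace of its $m$-th power is $\lambda_1^m+\lambda_2^m$. This trace is the sum, over cyclic sequences $x_1,\dots,x_m\in\{1,2\}$, of the product of the entries at positions $(x_i,x_{i+1})$. The entry $(2,2)$ is $0$, so only sequences without two cyclically adjacent $2$'s count. If a sequence has $k$ entries equal to $2$, it has $k$ steps $1\to2$ of weight $p$, $k$ steps $2\to1$ of weight $1$, and $m-2k$ steps $1\to1$ of weight $s$. Index the edges of the $m$-cycle cyclically: a set of edges is pairwise disjoint exactly if no two indices are cyclically adjacent. So there are $N(m,k)$ such sequences, and (14) follows.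

Take $s=p=4$. Then $s^{m-2k}p^k=4^{m-k}$, and the $\lambda_i$ are the roots $2\pm2\sqrt2$ of $\lambda^2-4\lambda-4=0$. Therefore
$$\mathrm{pm}(P)\ge\frac{(2+2\sqrt2)^m+(2-2\sqrt2)^m}{(2m+1)(m+1)}\ge\frac{(2+2\sqrt2)^m}{2(2m+1)(m+1)} .$$
The second inequality holds because $|2-2\sqrt2|<1$ and $2+2\sqrt2>4$, so the possibly negative second term is less than half the first in absolute value.

**Step 5: the ratio.** Dividing the bound of Step 4 by that of Step 2, and using $n=2m$,
$$\frac{\mathrm{pm}(P)}{\mathrm{tr}(P)}\ge\frac{8}{(2m+1)(m+1)}\Big(\frac{2+2\sqrt2}{12}\Big)^m=\frac8{(2m+1)(m+1)}\Big(\frac{1+\sqrt2}6\Big)^{n/2}.$$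
If $\mathrm{pm}(P)\le Cc^n\,\mathrm{tr}(P)$ for all $P$, then $Cc^n$ is at least the right side for every $n=2m$ with $m\ge3$. Taking $n$-th roots and letting $n\to\infty$ gives $c\ge\sqrt{(1+\sqrt2)/6}$. $\square$

By Theorems 2 and 5, the infimum of the admissible constants $c$ lies in the interval $[\,0.6343,\ 0.9863\,]$; the arguments above do not determine its exact value.
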